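\title{Generic operators of degree at least three generate maximal left ideals of the Weyl algebra}

\begin{abstract}
Let $D$ be the Weyl algebra in $n$ variables, filtered by total degree. We prove that for $n\ge2$, $k\ge3$ and every homogeneous polynomial $P$ of degree $k$ outside countably many hypersurfaces, each operator of degree $k$ with symbol $P$ generates a maximal left ideal and a maximal right ideal of $D$. Apart from $(n,k)=(1,1)$, the statement on left ideals fails for all other pairs $(n,k)$. The proof shows that the Hamiltonian field of such a $P$ leaves invariant no positive-dimensional proper subvariety of the projective hypersurface $P=0$. This is reduced to a local question at one fixed point of one explicit Hamiltonian, and there to the algebraic independence of the series $\sum_{l\ge2}t^l/(l-\rho)$ for non-integers $\rho$ that are incongruent modulo $\mathbb Z$.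
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix $n\ge1$ and let $D=D(\mathbb C^n)$ be the Weyl algebra, that is, the algebra of differential operators on $\mathbb C^n$ with polynomial coefficients. It is generated by $u_1,\dots,u_n$ and $\partial_i=\partial/\partial u_i$. Let $D^k$ be the space of operators that can be written as polynomials of total degree at most $k$ in the $u_i$ and $\partial_i$, and put $D^{-1}=0$. The spaces $D^k$ are finite-dimensional, and the associated graded algebra
\[
\Sigma=\bigoplus_{k\ge0}\Sigma^k,\qquad \Sigma^k=D^k/D^{k-1},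
\]
is the polynomial ring $\mathbb C[q_1,\dots,q_n,p_1,\dots,p_n]$, where $q_i=\sigma_1(u_i)$, $p_i=\sigma_1(\partial_i)$, and $\sigma_k\colon D^k\to\Sigma^k$ is the symbol map. Thus $\Sigma^k$ is the space of homogeneous polynomials of degree $k$ on $\mathbb C^{2n}$. A statement holds for \emph{generic} $P\in\Sigma^k$ if the set of $P$ for which it fails can be covered by countably many hypersurfaces of $\Sigma^k$.

When does a single operator $d$ generate a maximal left ideal? In terms of differential equations, maximality of $Dd$ says the following: if $f$ is a nonzero element of any left $D$-module, for instance a nonzero holomorphic function on an open set, and $df=0$, then every operator that annihilates $f$ is a left multiple of $d$. Indeed, the annihilator of $f$ is a proper left ideal containing $Dd$, and every proper left ideal $I$ is the annihilator of $1\in D/I$. So we ask whether the equation $df=0$ can be completed to a larger system that is still consistent.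

The commutative model suggests that it always can: a principal ideal $(P)$ of $\Sigma$ has a quotient of dimension $2n-1>0$ and is never maximal. The first examples agree. For $n\ge2$ the equation $\partial_1f=0$ is consistent with $\partial_2f=0$, and operators of degree two behave in the same way (Section~\ref{sec:low}). But in $D$ an additional equation $af=0$ forces $[d,a]f=0$, $[d,[d,a]]f=0$, and so on, and from degree three on these commutators have growing degree and no evident reason to close up. It is known that for $n=2$, $k\ge4$ and generic $P\in\Sigma^k$, every $d\in D^k$ with symbol $P$ generates a maximal left ideal. The conjecture posed in \cite{problem} is that the same holds for all $n\ge2$ and $k\ge3$. We prove this conjecture, without using the known case.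

\begin{theorem}\label{thm:max}
Let $n\ge2$ and $k\ge3$. For generic $P\in\Sigma^k$, each $d\in D^k$ with $\sigma_k(d)=P$ generates a maximal left ideal of $D$, and also a maximal right ideal.
\end{theorem}

The range of $(n,k)$ is sharp.

\begin{theorem}\label{thm:range}
Let $n,k\ge1$. The statement ``for generic $P\in\Sigma^k$, every $d\in D^k$ with symbol $P$ generates a maximal left ideal'' is true if and only if either $n\ge2$ and $k\ge3$, or $(n,k)=(1,1)$.
\end{theorem}

On symbols, the commutator with $d$ becomes a vector field. The Poisson bracket on $\Sigma$ is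
\[
\{f,g\}=\sum_{i=1}^n\Big(\frac{\partial f}{\partial p_i}\frac{\partial g}{\partial q_i}-\frac{\partial f}{\partial q_i}\frac{\partial g}{\partial p_i}\Big),
\]
and the Hamiltonian field of $P\in\Sigma^k$ is the derivation
\[
X_P=\{P,\cdot\}=\sum_{i=1}^n\Big(P_{p_i}\frac{\partial}{\partial q_i}-P_{q_i}\frac{\partial}{\partial p_i}\Big)
\]
of $\Sigma$; subscripts denote partial derivatives. It maps $\Sigma^j$ to $\Sigma^{j+k-2}$. As a vector field on $\mathbb C^{2n}$ it satisfies $X_P(cx)=c^{k-1}X_P(x)$, so it defines a field of tangent directions on $\mathbb P^{2n-1}$ outside the set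
\[
Z_P=\{[x]\in\mathbb P^{2n-1}: X_P(x)\in\mathbb Cx\},
\]
whose points we call \emph{fixed points}. Put $Y_P=\{P=0\}\subset\mathbb P^{2n-1}$. The word \emph{closed} refers to the Zariski topology. A closed set $V\subset\mathbb P^{2n-1}$ with homogeneous ideal $I(V)\subset\Sigma$ is \emph{$X_P$-invariant} if $X_PI(V)\subset I(V)$. Theorem~\ref{thm:max} will follow from a statement of projective geometry.

\begin{theorem}\label{thm:geom}
Let $n\ge2$ and $k\ge3$. For generic $P\in\Sigma^k$, the polynomial $P$ is irreducible, and there is no closed irreducible $X_P$-invariant set $W\subset Y_P$ with $1\le\dim W\le 2n-3$. Thus the only closed irreducible $X_P$-invariant subsets of $Y_P$ are $Y_P$ itself and the points of $Z_P\cap Y_P$.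
\end{theorem}

Section~\ref{sec:reduction} derives Theorem~\ref{thm:max} from Theorem~\ref{thm:geom}, and Section~\ref{sec:low} proves Theorem~\ref{thm:range}. The natural plan for Theorem~\ref{thm:geom} is to observe that subvarieties come in countably many projective families, so that a single $P_0$ without invariant subvarieties would suffice. The difficulty is that a Hamiltonian simple enough to be analyzed globally tends to have invariant subvarieties. We avoid the global analysis in three steps.
\begin{enumerate}
\item Every invariant subvariety contains a fixed point (Section~\ref{sec:fixed}).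
\item The pairs $(P,p)$ with $p\in Z_P$ form an irreducible variety of the same dimension as $\Sigma^k$. Hence it suffices to find one pair $(P_0,p_0)$ with no invariant subvariety \emph{through $p_0$}, whatever happens elsewhere on $Y_{P_0}$ (Section~\ref{sec:onepair}).
\item For an explicit pair, an invariant subvariety through $p_0$ must contain one of $2n-2$ formal curves (Section~\ref{sec:model}), and these curves can be made Zariski dense (Section~\ref{sec:dense}).
\end{enumerate}
Section~\ref{sec:cubic} carries out the computation behind the third step on a cubic surface in $\mathbb P^3$.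

\section{From left ideals to invariant varieties}\label{sec:reduction}

\subsection*{Symbols}
For $a\in D^i$ and $b\in D^j$ we have $\sigma_{i+j}(ab)=\sigma_i(a)\sigma_j(b)$. Since $\Sigma$ is a domain, the degree of a product of nonzero operators is the sum of their degrees. Moreover
\begin{equation}\label{eq:bracket}
[a,b]\in D^{i+j-2},\qquad \sigma_{i+j-2}([a,b])=\{\sigma_i(a),\sigma_j(b)\}.
\end{equation}
The inclusion follows from $[D^1,D^1]\subset D^0=\mathbb C$ by induction, using $[aa',b]=a[a',b]+[a,b]a'$ and the same rule in the second argument. It shows that $\sigma_{i+j-2}([a,b])$ depends only on $\sigma_i(a)$ and $\sigma_j(b)$. The resulting bracket on $\Sigma$ is a derivation in each argument, and it agrees with $\{\cdot,\cdot\}$ on generators because $[\partial_i,u_j]=\delta_{ij}=\{p_i,q_j\}$ and the other commutators vanish.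

For a left or right ideal $I\subset D$ let $\operatorname{gr}I=\bigoplus_j\sigma_j(I\cap D^j)$, a homogeneous ideal of $\Sigma$. If $I'\subset I$ and $\operatorname{gr}I'=\operatorname{gr}I$, then $I'=I$: from an element of $I\cap D^j$ subtract an element of $I'\cap D^j$ with the same symbol and use induction on $j$. We use one theorem on $D$-modules.

\medskip\noindent\textbf{Bernstein's inequality.} \emph{If $I\ne D$ is a left ideal, then $\Sigma/\operatorname{gr}I$ has Krull dimension at least $n$.}
\medskip

The same holds for right ideals: the anti-automorphism $u_i\mapsto u_i$, $\partial_i\mapsto-\partial_i$ exchanges left and right ideals, preserves the filtration, and induces an automorphism of $\Sigma$.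

\subsection*{Stable ideals}
An ideal $J$ is \emph{stable} under a derivation $X$ if $XJ\subset J$. Invariance of a closed set is a condition on a radical ideal, while $\operatorname{gr}I$ need not be radical. The next lemma closes this gap.

\begin{lemma}\label{lem:stable}
Let $X$ be a derivation of a Noetherian $\mathbb Q$-algebra and $J$ an $X$-stable ideal. Then $\sqrt J$ and all minimal primes of $\sqrt J$ are $X$-stable. In particular, if $J\subset\Sigma$ is a homogeneous $X_P$-stable ideal, then every irreducible component of the zero set of $J$ in $\mathbb P^{2n-1}$ is $X_P$-invariant.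
\end{lemma}

\begin{proof}
Let $f^l\in J$. By the Leibniz rule, $X^l(f^l)$ is $l!\,(Xf)^l$ plus terms in which some factor $f$ is not differentiated. So $l!\,(Xf)^l\in J+(f)\subset\sqrt J$, and $Xf\in\sqrt J$ because $l!$ is invertible. Let $\mathfrak p$ be one of the finitely many minimal primes of $\sqrt J$, and choose $s\notin\mathfrak p$ in the intersection of the others. For $f\in\mathfrak p$ we have $sf\in\sqrt J$, hence $s\,Xf+f\,Xs\in\sqrt J\subset\mathfrak p$, hence $s\,Xf\in\mathfrak p$ and $Xf\in\mathfrak p$. Finally, if the projective zero set of $J$ is nonempty, the minimal primes of $\sqrt J$ are the ideals $I(W)$ of its components $W$.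
\end{proof}

\begin{lemma}\label{lem:points}
A point of $\mathbb P^{2n-1}$ is $X_P$-invariant if and only if it lies in $Z_P$. Moreover $Z_P\subset Y_P$.
\end{lemma}

\begin{proof}
If $[x]$ is invariant, then $\ell(X_P(x))=(X_P\ell)(x)=0$ for all linear forms $\ell$ with $\ell(x)=0$, so $X_P(x)\in\mathbb Cx$. Conversely, let $X_P(x)=cx$. For homogeneous $f$ with $f(x)=0$, Euler's formula gives $(X_Pf)(x)=c\,(\deg f)f(x)=0$. Also $P_{p_i}=cq_i$ and $P_{q_i}=-cp_i$ at $x$, so $kP(x)=\sum_i(q_iP_{q_i}+p_iP_{p_i})=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:max}, assuming Theorem~\ref{thm:geom}]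
Let $P$ be as in Theorem~\ref{thm:geom} and $\sigma_k(d)=P$. Since symbols are multiplicative, $\operatorname{gr}(Dd)=(P)$; in particular $Dd\ne D$. Suppose that $Dd\subsetneq I\subsetneq D$ for a left ideal $I$, and put $J=\operatorname{gr}I$. Then $J\supsetneq(P)$.

The ideal $J$ is $X_P$-stable. Indeed, for $a\in I\cap D^j$ we have $da\in I$ because $a\in I$, and $ad\in Dd\subset I$. So $[d,a]\in I\cap D^{k+j-2}$, and its symbol is $X_P\sigma_j(a)$ by \eqref{eq:bracket}.

By Bernstein's inequality the projective zero set of $J$ has dimension at least $n-1\ge1$. Let $W$ be a component of positive dimension. It is $X_P$-invariant by Lemma~\ref{lem:stable}, and it lies in $Y_P$. Since $(P)$ is prime and $J$ contains a homogeneous $f\notin(P)$, the set $W$ lies in the proper closed subset $\{f=0\}\cap Y_P$ of the irreducible variety $Y_P$, which has dimension $2n-2$. So $1\le\dim W\le2n-3$, contrary to Theorem~\ref{thm:geom}.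

For a right ideal $I$ with $dD\subsetneq I\subsetneq D$ and $a\in I$ we have $da\in dD\subset I$ and $ad\in I$; the rest of the argument is unchanged.
\end{proof}

Fixed points are invariant subsets of $Y_P$ that no choice of $P$ removes: $Z_P$ is never empty, by Proposition~\ref{prop:fixed} below. The role of Bernstein's inequality is to exclude that the zero set of $J$ consists of fixed points only, and it does so exactly when $n\ge2$.

\subsection*{Countable unions}
A proper closed subset of a complex vector space lies in a hypersurface, and a hypersurface has Lebesgue measure zero. Hence a nonempty Zariski open subset of a complex vector space cannot be covered by countably many proper closed subsets. We refer to this as the \emph{covering principle}.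

\section{The excluded cases}\label{sec:low}

We prove Theorem~\ref{thm:range}, assuming Theorem~\ref{thm:max}. The cases show what goes wrong without the hypotheses $n\ge2$ and $k\ge3$.

We normalize operators by automorphisms of $D$. Call a basis $\tilde q_1,\dots,\tilde q_n,\tilde p_1,\dots,\tilde p_n$ of $\Sigma^1$ \emph{symplectic} if $\{\tilde p_i,\tilde q_j\}=\delta_{ij}$ and $\{\tilde q_i,\tilde q_j\}=\{\tilde p_i,\tilde p_j\}=0$. Let $\tilde u_i,\tilde\partial_i\in D^1$ be any operators with symbols $\tilde q_i,\tilde p_i$; they are determined up to additive constants. By \eqref{eq:bracket} they satisfy the commutation relations of the $u_i,\partial_i$, so $u_i\mapsto\tilde u_i$, $\partial_i\mapsto\tilde\partial_i$ is an endomorphism of $D$. It preserves the filtration and induces an automorphism of $\Sigma$, so it is an automorphism. The bracket is a nondegenerate skew form on $\Sigma^1$, so every nonzero linear form is the member $\tilde p_1$ of a symplectic basis. Consequently every $d\in D^1$ with nonzero symbol corresponds to $\partial_1$ under an automorphism.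

\begin{proof}[Proof of Theorem~\ref{thm:range}]
The case $n\ge2$, $k\ge3$ is Theorem~\ref{thm:max}.

\emph{The case $(n,k)=(1,1)$: true.} For $P\ne0$ we may take $d=\partial_1$. The module $D/D\partial_1\cong\mathbb C[u_1]$ is simple, because a suitable power of $\partial_1$ maps a given nonzero polynomial to a nonzero constant, which generates the module.

In each remaining case we exhibit a nonempty Zariski open set of $P$ on which the statement fails; by the covering principle it is then not true for generic $P$.

\emph{The case $n=1$, $k\ge2$: false.} A nonzero form $P$ in two variables is a product $\ell_1\cdots\ell_k$ of linear forms. Choose $L_i\in D^1$ with symbol $\ell_i$. Then $d=L_1\cdots L_k$ has symbol $P$, and $Dd\subsetneq DL_k\subsetneq D$, because nonzero elements of $Dd$ have degree at least $k\ge2$ and those of $DL_k$ have degree at least $1$.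

\emph{The case $n\ge2$, $k=1$: false.} For $P\ne0$ we may take $d=\partial_1$. Then $D\partial_1\subsetneq D\partial_1+D\partial_2\subsetneq D$: the symbol $p_2$ is not in $(p_1)$, and the larger ideal annihilates $1\in\mathbb C[u_1,\dots,u_n]$.

\emph{The case $n\ge2$, $k=2$: false.} For $P\in\Sigma^2$ the derivation $X_P$ restricts to a linear map $A\colon\Sigma^1\to\Sigma^1$. Consider the set of $P$ for which $A$ has $2n$ distinct eigenvalues. It is Zariski open, and it contains $\sum_ii\,q_ip_i$, for which the eigenvalues are $\pm1,\dots,\pm n$. For $P$ in this set let $f_1,\dots,f_{2n}$ be a basis of eigenvectors, $Af_a=\alpha_af_a$. The Jacobi identity gives $\{Af,f'\}+\{f,Af'\}=X_P\{f,f'\}=0$ for $f,f'\in\Sigma^1$, so $(\alpha_a+\alpha_b)\{f_a,f_b\}=0$. By nondegeneracy, for each $a$ there is $b\ne a$ with $\{f_a,f_b\}\ne0$. Then $\alpha_b=-\alpha_a$; since the eigenvalues are distinct, $b$ is unique and $\alpha_a\ne0$. After rescaling, the eigenvectors form a symplectic basis with $A\tilde q_i=\mu_i\tilde q_i$, $A\tilde p_i=-\mu_i\tilde p_i$ and all $\mu_i\ne0$. The form $P'=\sum_i\mu_i\tilde q_i\tilde p_i$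 has $\{P',\tilde q_i\}=\mu_i\tilde q_i$ and $\{P',\tilde p_i\}=-\mu_i\tilde p_i$. Hence $X_{P-P'}=0$, all partial derivatives of $P-P'$ vanish, and $P=P'$.

So we may assume $P=\sum_i\mu_iq_ip_i$. An operator with this symbol has the form
\[
\sum_i(\mu_iu_i\partial_i+\alpha_i'u_i+\beta_i'\partial_i)+\gamma=\sum_i\mu_i\Big(u_i+\frac{\beta_i'}{\mu_i}\Big)\Big(\partial_i+\frac{\alpha_i'}{\mu_i}\Big)+c
\]
with constants $\alpha_i',\beta_i',\gamma,c$, and after a translation it becomes $d=\sum_i\mu_iu_i\partial_i+c$. Choose $a_i\in\mathbb C$ with $\sum_i\mu_ia_i=-c$. Then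
\[
d=\sum_i\mu_i(u_i\partial_i-a_i)\in I:=\sum_iD\,(u_i\partial_i-a_i).
\]
The ideal $I$ is proper, since it annihilates the nonzero element $u^a=\prod_i u_i^{a_i}$ of the module $\mathbb C[u_1^{\pm1},\dots,u_n^{\pm1}]\,u^a$, on which $\partial_i(fu^a)=(\partial_if+a_if/u_i)u^a$. Also $I\ne Dd$: an equality $u_1\partial_1-a_1=bd$ forces $b\in\mathbb C$ by degree and then $q_1p_1=bP$, which is impossible as $\mu_2\ne0$. So for these $P$ no operator with symbol $P$ generates a maximal left ideal.
\end{proof}

In the last case Theorem~\ref{thm:geom} fails for a visible reason: $X_Pq_1=\mu_1q_1$, so the components of $Y_P\cap\{q_1=0\}$ are invariant of dimension $2n-3$. The example that proves Theorem~\ref{thm:geom} is built from such a quadratic form by adding a cubic term.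

\section{A cubic surface}\label{sec:cubic}

Let $n=2$ and $k=3$. Then $Y_P$ is a cubic surface in $\mathbb P^3$, and Theorem~\ref{thm:geom} says that it carries no invariant algebraic curve. We look for invariant curves through one fixed point. Write $q=q_1$, $p=p_1$, $s=q_2$, $r=p_2$, let $\mu\in\mathbb C\setminus\mathbb Q$ and $c\in\mathbb C$, and take
\[
P_0=-rs^2+\mu\,sqp+q^2p+c\,q^3 .
\]
Then $X_{P_0}s=-s^2$, $X_{P_0}q=\mu sq+q^2$ and $X_{P_0}p=-\mu sp-2qp-3cq^2$. On $\{s\ne0\}$ the surface is a graph over the plane with coordinates $x=q/s$, $y=p/s$, since the equation can be solved for $r/s$. With $\lambda=1+\mu$ and $\kappa=1-\mu$ we get $X_{P_0}x=s(\lambda x+x^2)$ and $X_{P_0}y=s(\kappa y-2xy-3cx^2)$. So the direction field is given in the plane by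
\[
v=(\lambda x+x^2)\,\partial_x+(\kappa y-2xy-3cx^2)\,\partial_y ,
\]
and the origin is a zero of $v$.

Consider first the linear part $v_0=\lambda x\partial_x+\kappa y\partial_y$. The monomial $x^ay^b$ is an eigenvector with eigenvalue $(a+b)+\mu(a-b)$, and these eigenvalues are distinct because $\mu$ is irrational. A $v_0$-stable ideal of $\mathbb C[x,y]$ is therefore spanned by monomials, and the only invariant irreducible curves are the two axes. When the quadratic terms are restored, each axis deforms into a unique formal curve tangent to it, and an invariant algebraic curve through the origin must contain one of the two; this is Lemma~\ref{lem:contains}. The point is that the deformed curve need not be algebraic.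

A formal curve $y=\varphi(x)$ with $\varphi\in x^2\mathbb C[[x]]$ is tangent to $v$ when $x(x+\lambda)\varphi'=(\kappa-2x)\varphi-3cx^2$. So $\varphi=cG$, where $G\in x^2\mathbb C[[x]]$ solves
\begin{equation}\label{eq:G}
\theta G=(\kappa-2x)\,G-3x^2,\qquad \theta=x(x+\lambda)\frac{d}{dx}.
\end{equation}
Two substitutions solve this equation. First, $H=(x+\lambda)^2G$ absorbs the term $-2xG$, since $\theta(x+\lambda)^2=2x(x+\lambda)^2$; we get $\theta H=\kappa H-3x^2(x+\lambda)^2$. Second, the coordinate
\begin{equation}\label{eq:t}
t=\frac{x}{x+\lambda},\qquad x=\frac{\lambda t}{1-t},\qquad x+\lambda=\frac{\lambda}{1-t}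
\end{equation}
satisfies $\theta t=x(x+\lambda)\cdot\lambda/(x+\lambda)^2=\lambda t$, so $\theta=\lambda t\,\frac{d}{dt}$. Put $\rho=\kappa/\lambda$. It is not an integer: $\kappa=N\lambda$ means $1-N=\mu(1+N)$, which forces both $N=1$ and $N=-1$. The equation becomes
\[
t\frac{dH}{dt}-\rho H=-3\lambda^3\frac{t^2}{(1-t)^4}=-\frac{\lambda^3}{2}\sum_{l\ge2}(l^3-l)\,t^l ,
\]
because $t^2/(1-t)^4=\sum_{l\ge2}\binom{l+1}{3}t^l$. Comparing coefficients gives a unique solution in $t^2\mathbb C[[t]]$, with coefficients $-\frac{\lambda^3}2(l^3-l)/(l-\rho)$. For $\rho\in\mathbb C\setminus\mathbb Z$ define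
\begin{equation}\label{eq:Phi}
\Phi_\rho(t)=\sum_{l\ge2}\frac{t^l}{l-\rho},\qquad\text{so that}\quad t\,\Phi_\rho'-\rho\,\Phi_\rho=\frac{t^2}{1-t}.
\end{equation}
Since $(l^3-l)-(\rho^3-\rho)=(l-\rho)(l^2+l\rho+\rho^2-1)$, we obtain
\begin{equation}\label{eq:Gformula}
(x+\lambda)^2G=R(t)-\frac{\lambda^3}{2}(\rho^3-\rho)\,\Phi_\rho(t),\qquad R(t)=-\frac{\lambda^3}{2}\sum_{l\ge2}(l^2+l\rho+\rho^2-1)\,t^l,
\end{equation}
where $R$ is a rational function and $\rho^3-\rho=\rho(\rho-1)(\rho+1)\ne0$.

It remains to see that $\Phi_\rho$ is not algebraic over $\mathbb C(t)$, and this is a matter of monodromy. The series converges for $|t|<1$. Let $t^\rho$ denote the principal branch near the base point $t=\frac12$; it extends to a single-valued function on the disk $|t-1|<1$ with value $1$ at $t=1$. By \eqref{eq:Phi},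
\[
(t^{-\rho}\Phi_\rho)'=\frac{t^{1-\rho}}{1-t},
\]
so $\Phi_\rho$ continues analytically along every path in $\mathbb C\setminus\{0,1\}$. The right side has residue $-1$ at $t=1$. Therefore continuation along a positive loop $\gamma_1$ around $1$ inside $|t-1|<1$ acts on germs at $\frac12$ by
\begin{equation}\label{eq:loop1}
\gamma_1\colon\quad\Phi_\rho\mapsto\Phi_\rho-2\pi i\,t^\rho,\qquad t^\rho\mapsto t^\rho .
\end{equation}
If $F(t,\Phi_\rho)=0$ for a polynomial $F$, then $F(t,\Phi_\rho-2\pi iN\,t^\rho)=0$ for all $N\ge0$. For each fixed $t$ near $\frac12$ the polynomial $F(t,\cdot)$ has infinitely many roots, so $F=0$. Hence $G$ is transcendental over $\mathbb C(x)=\mathbb C(t)$, and for $c\ne0$ no nonzero polynomial vanishes on the curve $y=cG(x)$.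

Two things remain even for $n=2$. The other formal curve is the line $x=0$, which is algebraic; exchanging the roles of $x$ and $y$ repairs it but spoils the first curve. We shall see that algebraicity of bounded degree is a closed condition on the cubic term, so that a general cubic term makes both curves transcendental. And the surface $Y_{P_0}$ has invariant curves away from our fixed point, in the plane $s=0$; the next two sections show that these do no harm.

\section{Every invariant variety contains a fixed point}\label{sec:fixed}

\begin{proposition}\label{prop:fixed}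
Let $P\in\Sigma^k$, $k\ge3$. Every nonempty closed $X_P$-invariant set $V\subset\mathbb P^{2n-1}$ meets $Z_P$.
\end{proposition}

The idea is as follows. On a smooth invariant $W$ without fixed points, the field $X_P$ on the cone over $W$ lifts the direction field from $W$ to the cone, holomorphically and compatibly with scaling. One can extend this partial lift to a smooth connection on the cone, viewed as a $\mathbb C^*$-bundle, whose curvature is degenerate along the direction field. The top power of the curvature then vanishes, while its integral is a nonzero multiple of the volume of $W$. The proof uses only that the coefficients of $X_P$ are homogeneous of the same degree.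

\begin{proof}
Write $X=X_P$ and suppose $V\cap Z_P=\emptyset$. Among the nonempty closed invariant subsets of $V$ choose a minimal one, $W$. It is irreducible by Lemma~\ref{lem:stable}, and $\delta=\dim W\ge1$ by Lemma~\ref{lem:points}. Let $\hat W\subset\mathbb C^{2n}$ be the cone over $W$ and $\hat W^*=\hat W\setminus\{0\}$.

\emph{Step 1: $W$ is smooth.} Let $f_1,\dots,f_N$ generate $I(W)$ and write $Xf_a=\sum_bg_{ab}f_b$. Let $\phi_t$ be the local flow of $X$ near a point $x\in\hat W^*$. The functions $f_a(\phi_tx)$ solve the linear system $\frac{d}{dt}F_a=\sum_bg_{ab}(\phi_tx)F_b$ with zero initial values, so they vanish: the flow preserves $\hat W$. The covectors $\zeta_a(t)=(\phi_t^*df_a)_x$ at $x$ satisfy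
\[
\frac{d}{dt}\zeta_a=\big(\phi_t^*\,d(Xf_a)\big)_x=\sum_bg_{ab}(\phi_tx)\,\zeta_b+\sum_bf_b(\phi_tx)\,(\phi_t^*dg_{ab})_x=\sum_bg_{ab}(\phi_tx)\,\zeta_b .
\]
So the $\zeta_a(t)$ are obtained from the $\zeta_a(0)$ by an invertible matrix, and the rank of the Jacobian matrix of $(f_a)$ is constant along the flow. By the Jacobian criterion the flow preserves the singular locus of $\hat W^*$, which is the punctured cone over $\operatorname{Sing}W$. If $f\in I(\operatorname{Sing}W)$ and $x$ lies in this punctured cone, then $f(\phi_tx)=0$ for small $t$, so $(Xf)(x)=0$. Thus $\operatorname{Sing}W$ is a proper closed invariant subset of $W$, and it is empty by minimality.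

\emph{Step 2: the form $\alpha$.} Now $\pi\colon\hat W^*\to W$ is a holomorphic principal $\mathbb C^*$-bundle over a compact complex manifold. The Euler field $E(x)=x$ and the field $X$ are holomorphic and tangent to $\hat W^*$, the latter because $df_a(X)=Xf_a$ vanishes on $\hat W$. They are linearly independent at each point, since $W\cap Z_P=\emptyset$. Let $\langle a,b\rangle=\sum_ia_i\bar b_i$ be the standard Hermitian product on $\mathbb C^{2n}$ and put
\[
\alpha_0=\partial\log|x|^2=\frac{\langle\,\cdot\,,x\rangle}{|x|^2},\qquad X^\perp=X-\alpha_0(X)E,\qquad \beta=-\alpha_0(X)\,\frac{\langle\,\cdot\,,X^\perp\rangle}{|X^\perp|^2},\qquad\alpha=\alpha_0+\beta .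
\]
The field $X^\perp$ is orthogonal to $E$ and nowhere zero on $\hat W^*$, so $\alpha_0,\beta,\alpha$ are smooth $(1,0)$-forms on $\hat W^*$. We have $\beta(E)=0$ and, since $\langle X,X^\perp\rangle=|X^\perp|^2$, also $\beta(X)=-\alpha_0(X)$. Thus
\[
\alpha(X)=0 .
\]
The form $\beta$ is invariant under scaling $x\mapsto cx$: the function $\alpha_0(X)$ is multiplied by $c^{k-2}$, while $X^\perp(cx)=c^{k-1}X^\perp(x)$ shows that the form $\langle\,\cdot\,,X^\perp\rangle/|X^\perp|^2$ pulls back to $c\cdot c^{-(k-1)}$ times itself. An invariant $(1,0)$-form that vanishes on $E$ vanishes on all vectors tangent to the fibers of $\pi$, so $\beta=\pi^*\beta'$ for a smooth $(1,0)$-form $\beta'$ on $W$.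

\emph{Step 3: two computations of one integral.} Let $\omega$ be the Fubini--Study form, $\pi^*\omega=\frac{i}{2\pi}\partial\bar\partial\log|x|^2$. It is a closed positive $(1,1)$-form, so $\int_W\omega^\delta>0$. Since $d\alpha_0=\bar\partial\partial\log|x|^2=2\pi i\,\pi^*\omega$, we have
\[
d\alpha=\pi^*\Omega,\qquad\Omega=2\pi i\,\omega+d\beta' .
\]
The form $\Omega^\delta-(2\pi i\,\omega)^\delta$ is exact, so Stokes' theorem gives $\int_W\Omega^\delta=(2\pi i)^\delta\int_W\omega^\delta\ne0$.

On the other hand, $\Omega$ has components of types $(2,0)$ and $(1,1)$ only, and a form of top degree on $W$ has type $(\delta,\delta)$. Hence $\Omega^\delta=(\Omega^{1,1})^\delta$, and $\pi^*\Omega^{1,1}=\bar\partial\alpha$. In local holomorphic coordinates $w_i$ on $\hat W^*$ write $\alpha=\sum_ia_i\,dw_i$ and $X=\sum_iX_i\,\partial/\partial w_i$ with holomorphic $X_i$. Then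
\[
\iota_X\bar\partial\alpha=\iota_X\sum_i\bar\partial a_i\wedge dw_i=-\sum_iX_i\,\bar\partial a_i=-\bar\partial\big(\alpha(X)\big)=0 .
\]
As $\pi$ is a submersion, the vector $\pi_*X(x)$ lies in the kernel of $\Omega^{1,1}$ at $\pi(x)$, and it is nonzero because $X(x)\notin\mathbb Cx$. So its contraction with $(\Omega^{1,1})^\delta$ vanishes. A form of top degree whose contraction with a nonzero vector vanishes is zero. Thus $\Omega^\delta=0$ everywhere, a contradiction.
\end{proof}

\section{One fixed point of one Hamiltonian suffices}\label{sec:onepair}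

By Proposition~\ref{prop:fixed}, an invariant subvariety of $Y_P$ can be detected at a fixed point, but we do not know at which one. The way to treat all fixed points of all $P$ at once is the incidence variety
\[
\mathcal I=\{(P,p)\in\Sigma^k\times\mathbb P^{2n-1}:p\in Z_P\}.
\]

\begin{lemma}\label{lem:incidence}
The variety $\mathcal I$ is irreducible, and $\dim\mathcal I=\dim\Sigma^k$.
\end{lemma}

\begin{proof}
Fix $x\ne0$. The coordinates of $X_P(x)$ are those of $dP(x)$ up to order and sign, so the linear map $P\mapsto X_P(x)$ from $\Sigma^k$ to $\mathbb C^{2n}$ is surjective if $P\mapsto dP(x)$ is. Choose a linear form $\ell$ with $\ell(x)=1$. For $P=\ell^{k-1}\ell'$ with $\ell'$ linear, $dP(x)=(k-1)\ell'(x)\ell+\ell'$. Taking $\ell'=\ell$ gives $k\ell$, and taking $\ell'$ with $\ell'(x)=0$ gives $\ell'$; these span the dual space. So the fiber of $\mathcal I$ over $[x]$ is the kernel of a surjection $\Sigma^k\to\mathbb C^{2n}/\mathbb Cx$ that depends algebraically on $x$. Hence $\mathcal I$ is a vector bundle over $\mathbb P^{2n-1}$ of rank $\dim\Sigma^k-(2n-1)$.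
\end{proof}

To parametrize subvarieties through $p$ we use Hilbert schemes. For a closed subscheme $V\subset\mathbb P^{2n-1}$ let $I_V\subset\Sigma$ be its saturated homogeneous ideal, with graded pieces $(I_V)_\nu$. The Hilbert polynomial of $V$ is the polynomial $\chi\in\mathbb Q[\nu]$ with $\chi(\nu)=\dim\Sigma^\nu/(I_V)_\nu$ for large $\nu$; its degree is $\dim V$. For a reduced $V$ we have $I_V=I(V)$. We recall three standard facts.
\begin{itemize}
\item[(H1)] For each $\chi$ there are a projective scheme $\mathrm{Hilb}_\chi$, whose points are the closed subschemes with Hilbert polynomial $\chi$, and a closed subscheme $\mathcal V\subset\mathbb P^{2n-1}\times\mathrm{Hilb}_\chi$ whose fiber over the point $V$ is $V$.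
\item[(H2)] There is $\nu_0$, depending only on $\chi$, such that for all $\nu\ge\nu_0$ the spaces $(I_V)_\nu$ form a subbundle of the trivial bundle with fiber $\Sigma^\nu$ on $\mathrm{Hilb}_\chi$, and $(I_V)_{\nu+1}=\Sigma^1\cdot(I_V)_\nu$ for all $V$.
\item[(H3)] (Chevalley) For a morphism $f\colon A\to B$ of schemes of finite type over $\mathbb C$, the set of $a\in A$ at which the fiber $f^{-1}(f(a))$ has local dimension at least $1$ is closed in $A$.
\end{itemize}

\begin{proposition}\label{prop:onepair}
Let $n\ge2$, $k\ge3$. Suppose there is a pair $(P_0,p_0)\in\mathcal I$ such that no closed irreducible $X_{P_0}$-invariant set $W\subset Y_{P_0}$ satisfies $p_0\in W$ and $1\le\dim W\le2n-3$. Then for generic $P\in\Sigma^k$ there is no closed irreducible $X_P$-invariant set $W\subset Y_P$ with $1\le\dim W\le 2n-3$.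
\end{proposition}

\begin{proof}
Let $\chi$ be a Hilbert polynomial of degree between $1$ and $2n-3$, and take $\nu_0$ as in (H2). Let $\mathcal K_\chi\subset\mathcal I\times\mathrm{Hilb}_\chi$ be the set of triples $(P,p,V)$ with
\begin{itemize}
\item[(a)] $p\in V$ and $\dim_pV\ge1$;
\item[(b)] $P\cdot\Sigma^{\nu_0}\subset(I_V)_{\nu_0+k}$;
\item[(c)] $X_P(I_V)_{\nu_0}\subset(I_V)_{\nu_0+k-2}$.
\end{itemize}
Condition (a) is closed by (H1) and (H3) applied to $\mathcal V\to\mathrm{Hilb}_\chi$. Let $Q_\nu$ be the quotient bundle with fibers $\Sigma^\nu/(I_V)_\nu$, $\nu\ge\nu_0$. Condition (b) is the vanishing of a homomorphism of bundles $\Sigma^{\nu_0}\to Q_{\nu_0+k}$, and (c) is the vanishing of a homomorphism $(I_V)_{\nu_0}\to Q_{\nu_0+k-2}$; both depend linearly on $P$. So $\mathcal K_\chi$ is closed, and since $\mathrm{Hilb}_\chi$ is projective, the image $\mathcal I_\chi$ of $\mathcal K_\chi$ in $\mathcal I$ is closed.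

We claim that $(P_0,p_0)\notin\mathcal I_\chi$. Otherwise take $(P_0,p_0,V)\in\mathcal K_\chi$. The ideal $J=\bigoplus_{\nu\ge\nu_0}(I_V)_\nu$ has zero set $V$ and is generated by $(I_V)_{\nu_0}$, by (H2). For $a\in\Sigma$ and $f\in(I_V)_{\nu_0}$ we have $X_{P_0}(af)=(X_{P_0}a)f+a\,X_{P_0}f\in J$ by (c), so $J$ is stable, and every irreducible component of $V$ is invariant by Lemma~\ref{lem:stable}. By (b), the product of $P_0$ with the $\nu_0$-th power of each coordinate vanishes on $V$, so $V\subset Y_{P_0}$ as sets. By (a), some component contains $p_0$ and has dimension between $1$ and $\deg\chi\le2n-3$. This contradicts the hypothesis.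

Thus $\mathcal I_\chi$ is a proper closed subset of the irreducible variety $\mathcal I$, and $\dim\mathcal I_\chi<\dim\Sigma^k$ by Lemma~\ref{lem:incidence}. The closure of its image in $\Sigma^k$ is a proper closed subset and lies in a hypersurface $\mathcal B_\chi$. There are countably many $\chi$.

Finally let $W\subset Y_P$ be closed, irreducible and $X_P$-invariant, with $1\le\dim W\le2n-3$ and Hilbert polynomial $\chi$. By Proposition~\ref{prop:fixed} there is $p\in W\cap Z_P$. The triple $(P,p,W)$ satisfies (a) because $W$ is irreducible of positive dimension, (b) because $P\in I(W)$, and (c) by invariance. So $P\in\mathcal B_\chi$.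
\end{proof}

The condition $\dim_pV\ge1$ in (a) cannot be dropped: without it, $V$ could be the union of the isolated point $p_0$ and an invariant subvariety elsewhere in $Y_{P_0}$, and the claim would fail.

\section{The model and its formal invariant curves}\label{sec:model}

\subsection*{The pair $(P_0,p_0)$}
Let $n\ge2$, $k\ge3$, $m=n-1$, $s=q_n$, $r=p_n$. Fix $\mu_1,\dots,\mu_m\in\mathbb C$ such that $1,\mu_1,\dots,\mu_m$ are linearly independent over $\mathbb Q$. For a cubic form $g$ in $(q,p)=(q_1,\dots,q_m,p_1,\dots,p_m)$ put $h_2=\sum_{i\le m}\mu_iq_ip_i$, $h=h_2+g$, and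
\[
P_0=-rs^{k-1}+s^{k-2}h_2(q,p)+s^{k-3}g(q,p)=-rs^{k-1}+s^kh(q/s,p/s)\in\Sigma^k .
\]
This is the only place where $k\ge3$ is essential: for $k=2$ there is no room for $g$. Let $p_0$ be the point with $s=1$ and all other coordinates $0$. We have $X_{P_0}s=\partial P_0/\partial r=-s^{k-1}$, and all other first partial derivatives of $P_0$ vanish at $p_0$. So $X_{P_0}(p_0)=-p_0$ and $(P_0,p_0)\in\mathcal I$.

\begin{remark}
The polynomial $P_0$ does not satisfy the conclusion of Theorem~\ref{thm:geom}. For $k\ge4$ it is divisible by $s$. For $k=3$ and $g\ne0$ the ideal $(s,P_0)=(s,g)$ is stable, so the components of $\{s=g=0\}$ are invariant of dimension $2n-3$. They do not contain $p_0$.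
\end{remark}

On $\{s\ne0\}$ the hypersurface $Y_{P_0}$ is the graph $r/s=h(z)$ over $\mathbb C^{2m}$ with coordinates $z=(q/s,p/s)$, and $p_0$ corresponds to $z=0$. From $\partial P_0/\partial p_i=s^{k-1}h_{p_i}(z)$ and $\partial P_0/\partial q_i=s^{k-1}h_{q_i}(z)$ we get
\[
X_{P_0}\frac{q_i}{s}=s^{k-2}\Big(h_{p_i}(z)+\frac{q_i}{s}\Big),\qquad X_{P_0}\frac{p_i}{s}=s^{k-2}\Big(-h_{q_i}(z)+\frac{p_i}{s}\Big).
\]
From now on $q_i,p_i$ ($i\le m$) denote the affine coordinates $q_i/s$, $p_i/s$. On functions of $z$ we have $X_{P_0}=s^{k-2}v$ with
\begin{equation}\label{eq:v}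
v=\sum_{i=1}^m\big((q_i+h_{p_i})\,\partial_{q_i}+(p_i-h_{q_i})\,\partial_{p_i}\big).
\end{equation}
The field $v$ does not depend on $k$.

\begin{lemma}\label{lem:affine}
Let $W\subset Y_{P_0}$ be closed, irreducible and $X_{P_0}$-invariant, with $p_0\in W$ and $1\le\dim W\le2n-3$. Let $W_0\subset\mathbb C^{2m}$ correspond to $W\cap\{s\ne0\}$. Then $W_0$ is closed and irreducible, $0\in W_0$, $\dim W_0\ge1$, and the ideal $I_0\subset\mathbb C[z]$ of $W_0$ is nonzero and $v$-stable.
\end{lemma}

\begin{proof}
The set $W\cap\{s\ne0\}$ is open and dense in $W$, so $1\le\dim W_0\le2n-3=2m-1$ and $I_0\ne0$. For $f\in I_0$ and $N\ge\deg f$, the form $F=s^Nf(z)$ vanishes on a dense subset of $W$, so $F\in I(W)$. Then $X_{P_0}F=-Ns^{k-2}F+s^{N+k-2}(vf)(z)$ vanishes on $W$, and hence $vf$ vanishes on $W_0$.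
\end{proof}

\subsection*{Eigenvalues}
Write $v=v_0+v_g$, where $v_g$ has quadratic coefficients, linear in $g$, and $v_0=\sum_j\lambda_jz_j\,\partial_{z_j}$ is the linear part. Here $z_1,\dots,z_{2m}$ are the coordinates, and $\lambda_j=1+\mu_i$ for $z_j=q_i$, $\lambda_j=1-\mu_i$ for $z_j=p_i$. For an exponent $b\in\mathbb Z_{\ge0}^{2m}$ we have $v_0z^b=(\lambda\cdot b)z^b$ with
\[
\lambda\cdot b=|b|+\sum_i\mu_i\,(b_{q_i}-b_{p_i}),\qquad|b|=\sum_jb_j .
\]
Let $e_j$ be the $j$-th standard basis vector.

\begin{lemma}\label{lem:arith}
Let $a\ge1$ be an integer and $b\in\mathbb Z_{\ge0}^{2m}$. If $\lambda\cdot b=a\lambda_j$, then $b=ae_j$. In particular the $\lambda_j$ are nonzero and distinct, and $l\lambda_j\ne\lambda_i$ for $l\ge2$.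
\end{lemma}

\begin{proof}
Let $\{z_j,z_{j'}\}=\{q_i,p_i\}$. Comparing the coefficients of $1$ and of $\mu_i$ gives $|b|=a$ and $b_j-b_{j'}=a$. So $b_j\ge a=|b|$, and $b=ae_j$. The last claims are the cases $b=0$, $b=e_i$ and $b=le_j$ (with $j$ replaced by $i$), all with $a=1$.
\end{proof}

For $m\ge2$ the numbers $\lambda\cdot b$ are not all distinct: $q_1p_1$ and $q_2p_2$ both have eigenvalue $2$. So, unlike in Section~\ref{sec:cubic}, $v_0$-stable ideals need not be spanned by monomials; $(q_1p_1-q_2p_2)$ is an example. Lemma~\ref{lem:arith} says that the pure powers $z_j^a$ are still alone in their eigenspaces. This is why we work with the coordinate axes and their deformations rather than with a classification of stable ideals.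

\subsection*{The curves $\Gamma_j$}
View $v$ as a map $\mathbb C^{2m}\to\mathbb C^{2m}$, $v(z)=\Lambda z+B(z,z)$, with $\Lambda=\operatorname{diag}(\lambda_1,\dots,\lambda_{2m})$ and $B$ symmetric bilinear. For $g=0$ the $j$-th axis $\Gamma(\tau)=\tau e_j$ solves $\lambda_j\tau\Gamma'=v(\Gamma)$. We keep this equation as the definition in general.

\begin{lemma}\label{lem:curve}
For each $j$ there is a unique $\Gamma_j\in\tau e_j+\tau^2\mathbb C[[\tau]]^{2m}$ with
\begin{equation}\label{eq:curve}
\lambda_j\tau\,\Gamma_j'(\tau)=v(\Gamma_j(\tau)).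
\end{equation}
Its coefficients are polynomials in the coefficients of $g$.
\end{lemma}

\begin{proof}
For $\Gamma=\sum_{l\ge1}\gamma_l\tau^l$ with $\gamma_1=e_j$, the equation reads $(l\lambda_j-\Lambda)\gamma_l=\sum_{l'+l''=l}B(\gamma_{l'},\gamma_{l''})$ for all $l\ge1$. This holds for $l=1$. For $l\ge2$ the matrix $l\lambda_j-\Lambda$ is invertible by Lemma~\ref{lem:arith} and independent of $g$, while $B$ is linear in $g$.
\end{proof}

To relate stable ideals to these curves we pass to formal coordinates in which $v$ is linear and the $\Gamma_j$ are the axes. Let $\mathfrak m$ be the maximal ideal of $\mathbb C[[z]]$; the field $v$ extends to a derivation of $\mathbb C[[z]]$ with $v\,\mathfrak m^N\subset\mathfrak m^N$.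

\begin{lemma}\label{lem:xi}
There are $\xi_1,\dots,\xi_{2m}\in\mathbb C[[z]]$ with $\xi_i\equiv z_i\bmod\mathfrak m^2$ and $v\xi_i=\lambda_i\xi_i$. They satisfy $\xi_i(\Gamma_j(\tau))=\delta_{ij}\tau$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:arith}, $\lambda\cdot b\ne\lambda_i$ for $|b|\ge2$, so $S=v_0-\lambda_i$ is invertible on $\mathfrak m^2$ and preserves degrees. Since $v_g$ raises degrees by one, the series $\sum_{l\ge0}(-1)^l(S^{-1}v_g)^lS^{-1}$ converges $\mathfrak m$-adically to an inverse of $v-\lambda_i=S+v_g$ on $\mathfrak m^2$. As $(v-\lambda_i)z_i=v_gz_i\in\mathfrak m^2$, we may put $\xi_i=z_i-(v-\lambda_i)^{-1}v_gz_i$.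

Let $\varphi(\tau)=\xi_i(\Gamma_j(\tau))=\sum_{l\ge1}\varphi_l\tau^l$. By the chain rule and \eqref{eq:curve}, $\lambda_j\tau\varphi'=(v\xi_i)(\Gamma_j)=\lambda_i\varphi$, so $(l\lambda_j-\lambda_i)\varphi_l=0$. Thus $\varphi_l=0$ for $l\ge2$, and $\varphi_1=\delta_{ij}$ because $\xi_i\equiv z_i\bmod\mathfrak m^2$.
\end{proof}

The $\xi_i$ are formal coordinates: $\mathbb C[[z]]=\mathbb C[[\xi]]$ and $\mathfrak m=(\xi_1,\dots,\xi_{2m})$. Also $v\xi^b=(\lambda\cdot b)\xi^b$.

\begin{lemma}\label{lem:contains}
Let $W_0\subset\mathbb C^{2m}$ be closed and irreducible, with $0\in W_0$, $\dim W_0\ge1$ and $v$-stable ideal $I_0$. Then there is $j$ such that $f(\Gamma_j(\tau))=0$ for all $f\in I_0$.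
\end{lemma}

\begin{proof}
We use Krull's intersection theorem: in a Noetherian local ring with maximal ideal $\mathfrak m$, every ideal $\mathfrak a$ equals $\bigcap_N(\mathfrak a+\mathfrak m^N)$.

The ideal $\hat I=I_0\,\mathbb C[[z]]$ is $v$-stable by the Leibniz rule. The quotient $\mathbb C[[z]]/\hat I$ is the completion of the local ring of $W_0$ at $0$. This local ring embeds in its completion by Krull's theorem, and it has dimension $\dim W_0\ge1$, so it is infinite-dimensional over $\mathbb C$. Hence $\hat I$ contains no power of $\mathfrak m$.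

Suppose that for every $j$ there is $f_j\in I_0$ with $f_j(\Gamma_j(\tau))\ne0$. Fix $j$ and write $f_j=\sum_bc_b\xi^b$. By Lemma~\ref{lem:xi}, $f_j(\Gamma_j(\tau))=\sum_ac_{ae_j}\tau^a$, and $c_0=f_j(0)=0$. So $c_{ae_j}\ne0$ for some $a=a(j)\ge1$. For $N>a$ the operator $v$ acts on the finite-dimensional space $\mathbb C[[\xi]]/\mathfrak m^N$ with the basis of eigenvectors $\xi^b$, $|b|<N$. A subspace stable under a diagonalizable operator contains the eigencomponents of its elements. Apply this to $(\hat I+\mathfrak m^N)/\mathfrak m^N$ and the class of $f_j$. By Lemma~\ref{lem:arith} the component for the eigenvalue $a\lambda_j$ is $c_{ae_j}\xi_j^a$. So $\xi_j^a\in\hat I+\mathfrak m^N$ for all $N>a$, and $\xi_j^a\in\hat I$ by Krull's theorem.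

Now $\hat I$ contains $\xi_j^{a(j)}$ for every $j$. A monomial in $\xi$ of degree $\sum_ja(j)$ is divisible by one of these, so $\hat I$ contains a power of $\mathfrak m$, a contradiction.
\end{proof}

\section{Zariski density of the formal curves}\label{sec:dense}

Call $\Gamma_j$ \emph{Zariski dense} if no nonzero polynomial $f\in\mathbb C[z]$ satisfies $f(\Gamma_j(\tau))=0$; equivalently, the $2m$ components of $\Gamma_j$ are algebraically independent over $\mathbb C$. We need a cubic form $g$ for which all $\Gamma_j$ are dense. We first make one curve dense by an explicit choice of $g$.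

\subsection*{Algebraic independence of the functions $\Phi_\rho$}
In Section~\ref{sec:cubic} the loop $\gamma_1$ proved the transcendence of one function $\Phi_\rho$. For several functions it translates the vector $(\Phi_{\rho_a})_a$ only in the direction $(t^{\rho_a})_a$, which is not enough. Conjugating $\gamma_1$ by loops around $0$ changes this direction.

\begin{lemma}\label{lem:indep}
Let $\rho_0,\dots,\rho_M\in\mathbb C\setminus\mathbb Z$ be pairwise incongruent modulo $\mathbb Z$. Then $\Phi_{\rho_0},\dots,\Phi_{\rho_M}$ are algebraically independent over $\mathbb C(t)$.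
\end{lemma}

\begin{proof}
Let $\gamma_0$ be a positive loop around $0$ inside $|t|<1$, based at $\frac12$. Continuation along $\gamma_0$ fixes $\Phi_\rho$ and multiplies $t^\rho$ by $\eta_\rho=e^{2\pi i\rho}$. For $N\ge0$ let $T_N$ be continuation along $\gamma_0^{-N}$, then $\gamma_1$, then $\gamma_0^N$. By \eqref{eq:loop1},
\[
\Phi_\rho\ \mapsto\ \Phi_\rho\ \mapsto\ \Phi_\rho-2\pi i\,t^\rho\ \mapsto\ \Phi_\rho-2\pi i\,\eta_\rho^N\,t^\rho,\qquad
t^\rho\ \mapsto\ \eta_\rho^{-N}t^\rho\ \mapsto\ \eta_\rho^{-N}t^\rho\ \mapsto\ t^\rho ,
\]
for all $\rho$ simultaneously, and $T_N$ fixes $t$.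

Let $F\in\mathbb C[t,S_0,\dots,S_M]$ with $F(t,\Phi_{\rho_0},\dots,\Phi_{\rho_M})=0$. Applying $T_N$ exactly $k_N$ times for $N=0,\dots,M$, we get for $t$ near $\frac12$ and all integers $k_N\ge0$
\[
F\Big(t,\Big(\Phi_{\rho_a}(t)-2\pi i\,t^{\rho_a}\sum_{N=0}^Mk_N\,\eta_{\rho_a}^N\Big)_{0\le a\le M}\Big)=0 .
\]
For fixed $t$ the left side is a polynomial in $(k_0,\dots,k_M)$ that vanishes on $\mathbb Z_{\ge0}^{M+1}$, so it vanishes on $\mathbb C^{M+1}$. The numbers $\eta_{\rho_a}$ are distinct because the $\rho_a$ are incongruent modulo $\mathbb Z$, so the Vandermonde matrix $(\eta_{\rho_a}^N)$ is invertible; also $t^{\rho_a}\ne0$. Hence the argument of $F(t,\cdot)$ runs through all of $\mathbb C^{M+1}$. So $F(t,\cdot)=0$ for all $t$ near $\frac12$, and $F=0$.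
\end{proof}

\subsection*{One curve}

\begin{proposition}\label{prop:one}
For all $\mu_1,\dots,\mu_m$ with $1,\mu_1,\dots,\mu_m$ linearly independent over $\mathbb Q$, and every $j$, there is a cubic form $g$ such that $\Gamma_j$ is Zariski dense.
\end{proposition}

\begin{proof}
We may assume $z_j=q_1$. Indeed, we can permute the pairs $(q_i,p_i)$, and we can substitute $\tilde q_i=p_i$, $\tilde p_i=-q_i$ for one $i$. Under this substitution $h_{\tilde p_i}=-h_{q_i}$ and $h_{\tilde q_i}=h_{p_i}$, so $v\tilde q_i=\tilde q_i+h_{\tilde p_i}$ and $v\tilde p_i=\tilde p_i-h_{\tilde q_i}$. Thus $v$ keeps the form \eqref{eq:v}, with $\mu_i$ replaced by $-\mu_i$, and the hypothesis on the $\mu_i$ is preserved.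

Write $x=q_1$, $y=p_1$, $\lambda=1+\mu_1$, $\kappa_0=1-\mu_1$. We want a triangular system: an equation for $x$ alone, nonlinear so that the singular point $t=1$ appears, and linear equations forced by $x^2$ for the other coordinates. Take
\[
g=x^2y+x^2\sum_{i=2}^m(p_i-q_i)+c\,x^3
\]
with a constant $c$ to be chosen. Let $w_1,\dots,w_M$ ($M=2m-2$) be the coordinates $q_i,p_i$ with $i\ge2$, let $\kappa_a$ be the eigenvalue of $w_a$, and let $\varepsilon_a=-1$ if $w_a$ is some $q_i$ and $\varepsilon_a=1$ if $w_a$ is some $p_i$. Since $g_y=x^2$, $g_{p_i}=x^2$, $g_{q_i}=-x^2$ and $g_x=2xy+2x\sum_a\varepsilon_aw_a+3cx^2$, formula \eqref{eq:v} gives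
\[
vx=\lambda x+x^2,\qquad vw_a=\kappa_aw_a+x^2,\qquad vy=(\kappa_0-2x)y-2x\sum_a\varepsilon_aw_a-3cx^2 .
\]
The term $x^2y$ of $g$ is needed: with $vx=\lambda x$, the curve would have $w_a=x^2/(2\lambda-\kappa_a)$.

\emph{The curve.} Let $\theta=x(x+\lambda)\frac{d}{dx}$ and $t$ be as in \eqref{eq:G} and \eqref{eq:t}. Since $\theta x^l=l\lambda x^l+lx^{l+1}$ and $l\lambda\ne\kappa_a$ for $l\ge2$ and $0\le a\le M$ (Lemma~\ref{lem:arith}), comparison of coefficients yields unique series $\phi_1,\dots,\phi_M,y_c\in x^2\mathbb C[[x]]$ with
\[
\theta\phi_a=\kappa_a\phi_a+x^2,\qquad\theta y_c=(\kappa_0-2x)y_c-2x\sum_a\varepsilon_a\phi_a-3cx^2 .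
\]
By linearity and uniqueness, $y_c=y_0+cG$, where $G$ is the solution of \eqref{eq:G} with $\kappa=\kappa_0$. Put $\tau=\lambda t$. Then $x=\tau+O(\tau^2)$ and $\theta=\lambda\tau\frac{d}{d\tau}$, so the curve $(x,y,(w_a))=(x,y_c,(\phi_a))$, parametrized by $\tau$, solves \eqref{eq:curve}. It is $\Gamma_j$ by Lemma~\ref{lem:curve}. We must choose $c$ so that $x,\phi_1,\dots,\phi_M,y_c$ are algebraically independent over $\mathbb C$.

\emph{The exponents.} Put $\rho_a=\kappa_a/\lambda$ for $0\le a\le M$. The numbers $\lambda,\kappa_0,\dots,\kappa_M$ are the $2m$ distinct eigenvalues, each equal to $1$ plus an integral combination of the $\mu_i$. If $\kappa_a=N\lambda$ with $N\in\mathbb Z$, the coefficient of $1$ gives $N=1$ and $\kappa_a=\lambda$, which is false. If $\kappa_a-\kappa_{a'}=N\lambda$, it gives $N=0$ and $a=a'$. So $\rho_0,\dots,\rho_M$ satisfy the hypothesis of Lemma~\ref{lem:indep}.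

\emph{The series.} For $1\le a\le M$ the equation for $\phi_a$ becomes $t\frac{d\phi_a}{dt}-\rho_a\phi_a=\lambda t^2/(1-t)^2=\lambda\sum_{l\ge2}(l-1)t^l$. Since $\frac{l-1}{l-\rho}=1+\frac{\rho-1}{l-\rho}$,
\[
\phi_a=\lambda\sum_{l\ge2}\frac{l-1}{l-\rho_a}\,t^l=\frac{\lambda t^2}{1-t}+\lambda(\rho_a-1)\,\Phi_{\rho_a}(t),\qquad\rho_a-1\ne0 .
\]
Formula \eqref{eq:Gformula} with $\rho=\rho_0$ expresses $G$ as a nonzero element of $\mathbb C(t)$ times $\Phi_{\rho_0}$ plus an element of $\mathbb C(t)$. By Lemma~\ref{lem:indep}, $\phi_1,\dots,\phi_M,G$ are algebraically independent over $\mathbb C(t)=\mathbb C(x)$.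

\emph{The choice of $c$.} The series $y_0$ contains the contribution of the coupling term $-2x\sum_a\varepsilon_a\phi_a$, and we do not need to compute it. Let $K=\mathbb C(x,\phi_1,\dots,\phi_M)$. If $y_c$ and $y_{c'}$ were both algebraic over $K$ for some $c\ne c'$, then so would be $G=(y_c-y_{c'})/(c-c')$, which is false. So $y_c$ is transcendental over $K$ for all but at most one $c$, and for such $c$ the series $x,\phi_1,\dots,\phi_M,y_c$ are algebraically independent over $\mathbb C$.
\end{proof}

\subsection*{All curves}

\begin{proposition}\label{prop:all}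
There is a cubic form $g$ for which all $2m$ curves $\Gamma_j$ are Zariski dense.
\end{proposition}

\begin{proof}
For $L\ge1$ let $N_{j,L}$ be the set of cubic forms $g$ such that a nonzero polynomial of degree at most $L$ vanishes on $\Gamma_j$. Expand the monomials $z^b$, $|b|\le L$, along the curve: $z^b(\Gamma_j(\tau))=\sum_lc_{b,l}(g)\tau^l$. By Lemma~\ref{lem:curve} the $c_{b,l}$ are polynomials in the coefficients of $g$. If $R_L$ is the number of these monomials, then $g\in N_{j,L}$ if and only if the $R_L$ rows of the matrix $(c_{b,l}(g))$ are linearly dependent, that is, all its $R_L\times R_L$ minors vanish. So $N_{j,L}$ is closed, and it is proper by Proposition~\ref{prop:one}. By the covering principle there is $g\notin\bigcup_{j,L}N_{j,L}$.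
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:geom}]
\emph{Irreducibility.} The reducible forms of degree $k$ are the union of the images of the multiplication maps $\Sigma^a\times\Sigma^{k-a}\to\Sigma^k$, $1\le a\le k-1$. Each image is the cone over the image of the projective variety $\mathbb P(\Sigma^a)\times\mathbb P(\Sigma^{k-a})$, so it is closed. The union is a proper subset, because the Fermat form $\sum_i(q_i^k+p_i^k)$ is irreducible: two factors would have a common zero in $\mathbb P^{2n-1}$, as $2n-1\ge2$, and there all partial derivatives of the product would vanish, whereas those of the Fermat form have no common zero. So generic $P$ is irreducible.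

\emph{Invariant subvarieties.} Choose $g$ as in Proposition~\ref{prop:all} and let $(P_0,p_0)$ be the pair of Section~\ref{sec:model}. If a closed irreducible $X_{P_0}$-invariant $W\subset Y_{P_0}$ with $p_0\in W$ and $1\le\dim W\le2n-3$ existed, then by Lemmas~\ref{lem:affine} and~\ref{lem:contains} a nonzero ideal $I_0$ would vanish on some $\Gamma_j$, contrary to Zariski density. So Proposition~\ref{prop:onepair} applies. A generic $P$ has both properties, since a union of two countable families of hypersurfaces is countable.

\emph{The list of invariant sets.} For such $P$, a closed irreducible invariant subset of $Y_P$ has dimension $2n-2$ or $0$. In the first case it is $Y_P$, which is invariant because $I(Y_P)=(P)$ and $X_PP=0$. In the second case it is a point of $Z_P\cap Y_P$, and all these points are invariant, by Lemma~\ref{lem:points}.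
\end{proof}

With Sections~\ref{sec:reduction} and~\ref{sec:low}, this completes the proofs of Theorems~\ref{thm:max} and~\ref{thm:range}.

\begin{remark}
For generic $P$ the set $Z_P$ is finite and nonempty. It is nonempty by Proposition~\ref{prop:fixed} applied to $V=\mathbb P^{2n-1}$. The set of $P$ with $\dim Z_P\ge1$ is closed, by (H3) and because the projection $\mathcal I\to\Sigma^k$ is a closed map. It is not all of $\Sigma^k$, since otherwise $\dim\mathcal I>\dim\Sigma^k$, contrary to Lemma~\ref{lem:incidence}.
\end{remark}

\begin{thebibliography}{1}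

\bibitem{problem}
In: \emph{Inventiones Mathematicae}, periodical issue,
\texttt{http://www.math.tau.ac.il/\allowbreak\%7Ebernstei/\allowbreak Publication\_list/\allowbreak publication\_texts/\allowbreak non-holonomic-D-modules.pdf}

\end{thebibliography}
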